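\title{Division algebras that are left algebraic over a maximal subfield}

\begin{abstract}
Let $D$ be the quotient division algebra of a finitely generated domain of finite Gelfand--Kirillov dimension over an arbitrary field. We prove that if $D$ is left algebraic over a maximal subfield $K$, then $D$ is algebraic over its center. Left algebraicity makes the right action of the finitely generated subfields of $K$ on $D$ locally finite. The characters of this action form a locally compact group of polynomial growth, Trofimov's theorem gives it a virtually nilpotent discrete quotient, and leading terms in a generic direction of that quotient produce an element of $D$ that is not left algebraic over $K$, unless $K$ is algebraic over the center. As a consequence, left algebraicity over some subfield, left algebraicity over every maximal subfield, their right-hand versions, and algebraicity over the center are all equivalent for such $D$. An example shows that finite generation cannot be dropped.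
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field and $A$ a finitely generated $F$-algebra. Choose a finite-dimensional subspace $V\subseteq A$ that contains $1$ and generates $A$, and let $V^n$ be the span of all products of $n$ elements of $V$, so that the chain $V\subseteq V^2\subseteq\cdots$ exhausts $A$. The \emph{Gelfand--Kirillov dimension}
\[
\operatorname{GKdim}(A)=\limsup_{n\to\infty}\frac{\log\dim_F(V^n)}{\log n}
\]
measures the rate of polynomial growth of this chain. It does not depend on $V$, because each of two such subspaces lies in a power of the other. For the polynomial ring in $d$ variables, with $V$ spanned by $1$ and the variables, $\dim V^n=\binom{n+d}{d}$ and $\operatorname{GKdim}=d$; for the free algebra on two generators $\dim V^n\ge 2^n$ and $\operatorname{GKdim}=\infty$. A domain $A$ of finite GK dimension is an Ore domain (Lemma~\ref{lem:ore}), so it has a quotient division algebra $D$, which plays the role that the field of fractions plays for a commutative domain.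

There are two ways to say that $D$ is algebraic over a field. One may ask that $D$ be \emph{algebraic over its center} $Z=Z(D)$, that is, that every element of $D$ be algebraic over the field $Z$. One may also allow noncentral coefficients. For a subfield $K\subseteq D$, we say that $D$ is \emph{left algebraic over $K$} if every $x\in D$ satisfies a relation
\[
\sum_{i=0}^n\beta_ix^i=0,\qquad \beta_0,\dots,\beta_n\in K\ \text{not all zero};
\]
\emph{right algebraic} is defined with relations $\sum x^i\beta_i=0$. The condition is weakest when $K$ is as large as possible, that is, when $K$ is a \emph{maximal subfield}: a subfield that is not properly contained in any other subfield of $D$.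

A maximal subfield contains $Z$, so algebraicity over $Z$ implies left algebraicity over every maximal subfield. The converse is easy when $K$ is itself algebraic over $Z$ (Corollary~\ref{cor:easy}). The question is therefore whether $D$ can be left algebraic over a maximal subfield $K$ that is transcendental over $Z$. The two most familiar ways in which an element $x\in K$ can fail to be central both suggest that it cannot.
\begin{itemize}
\item Suppose that $xz-zx=1$ for some $z\in D$ and that the characteristic is $0$, as in the Weyl algebra. The derivation $\delta\colon d\mapsto xd-dx$ is left $K$-linear and $\delta(z^i)=iz^{i-1}$. Applying $\delta^n$ to a relation $\sum_{i\le n}\beta_iz^i=0$ gives $n!\,\beta_n=0$. So $z$ is not left algebraic over $K$.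
\item Suppose that $yx=\lambda xy$ for some $0\ne y\in D$ and some $0\neq\lambda\in F$ that is not a root of unity, as in the quantum plane. The powers $y^i$ are eigenvectors of the left $K$-linear map $d\mapsto x^{-1}dx$ with distinct eigenvalues $\lambda^i$. So $y$ is not left algebraic over $K$.
\end{itemize}
These arguments fail in characteristic $p$ and for $\lambda^n=1$, but then $x^p$ commutes with $z$, and $x^n$ commutes with $y$. If $A$ has finitely many generators, one may hope to find in this way one transcendental element of $K$ that commutes with all of them, which is absurd. With infinitely many generators there is no such hope, and the converse does fail (Section~\ref{sec:example}). The statement that the converse holds for finitely generated domains of finite GK dimension is Conjecture~1.3 of \cite{source}. We prove it over an arbitrary field.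

\begin{theorem}\label{thm:main}
Let $A$ be a finitely generated $F$-algebra that is a domain of finite GK dimension, let $D$ be its quotient division algebra and $Z=Z(D)$. If $D$ is left algebraic over a maximal subfield $K$, then $D$ is algebraic over $Z$.
\end{theorem}

Algebraicity over the center does not distinguish left from right and does not depend on a subfield. So the theorem has the following complement.

\begin{theorem}\label{thm:equiv}
Let $A$, $D$, $Z$ be as in Theorem~\ref{thm:main}. The following are equivalent.
\begin{itemize}
\item[(i)] $D$ is algebraic over $Z$.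
\item[(ii)] $D$ is left algebraic over some subfield.
\item[(iii)] $D$ is left algebraic over every maximal subfield.
\item[(ii$'$)] $D$ is right algebraic over some subfield.
\item[(iii$'$)] $D$ is right algebraic over every maximal subfield.
\end{itemize}
\end{theorem}

The proof studies $D$ as a bimodule over $K$. Section~\ref{sec:model} carries out the whole argument in a special case, where it takes less than a page, and then explains how Sections~\ref{sec:bimodule}--\ref{sec:end} remove the special hypothesis. The one deep external input is Trofimov's theorem on vertex-transitive graphs of polynomial growth \cite{Trofimov}.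

\section{Conventions and tools}\label{sec:tools}

\subsection{The division algebra and the maximal subfield}

Until the end of Section~\ref{sec:end}, $A$, $D$, $Z$ are as in Theorem~\ref{thm:main}, $p=\operatorname{char}F$, and $V\ni1$ is a finite-dimensional generating subspace of $A$, with $V^0=F$. Note that $F\subseteq Z$. Since $\operatorname{GKdim}A<\infty$, the function $n\mapsto\dim V^n$ is bounded by a polynomial. In rings and modules an expression such as $KA$ or $Kdk$ denotes the additive span of the products; in groups $XY$ denotes the set of products.

\begin{lemma}\label{lem:ore}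
If $a,b\in A$ are nonzero, then $aA\cap bA\ne0$ and $Aa\cap Ab\ne0$.
\end{lemma}

\begin{proof}
Suppose that $aA\cap bA=0$. A linear combination of the $2^n$ words of length $n$ in $a,b$ has the form $af+bg$, where $f,g$ are combinations of words of length $n-1$. If it vanishes, then $af=-bg\in aA\cap bA$, so $f=g=0$. By induction the words of length $n$ are linearly independent. With $a,b\in V^q$ this gives $\dim V^{qn}\ge2^n$, contrary to polynomial growth. The second statement is the first one for $A^{op}$.
\end{proof}

These are the right and left Ore conditions. They guarantee that $A$ embeds in a division algebra $D$ in which every element can be written both as $\alpha\beta^{-1}$ and as $\beta'^{-1}\alpha'$ with $\alpha,\beta,\alpha',\beta'\in A$. Finitely many elements $u_i=\alpha_i\beta_i^{-1}$ have a common right denominator: $\bigcap_i\beta_iA\ne0$ by induction on the lemma, and $u_ic\in A$ for every $c$ in this intersection.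

Let $K$ be a maximal subfield over which $D$ is left algebraic. If $d\in D$ commutes with $K$, then $K$ and $d$ generate a subfield, so $d\in K$. Thus
\begin{equation}\label{eq:centralizer}
C_D(K)=K,\qquad Z\subseteq K .
\end{equation}
Maximality of $K$ is used only through \eqref{eq:centralizer}.

\begin{lemma}\label{lem:descent}
Let $k_0$ be a subfield of $K$ over which $K$ is algebraic.
\begin{itemize}
\item[(a)] $D$ is left algebraic over $k_0$.
\item[(b)] If $0\ne\beta\in D$, then $\beta^{-1}\in\sum_{i\ge0}k_0\beta^i$.
\item[(c)] $D=k_0A$.
\end{itemize}
\end{lemma}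

\begin{proof}
(a) Let $\sum_{i\le n}\kappa_i\beta^i=0$ with $\kappa_i\in K$ and $\kappa_n\ne0$; then $n\ge1$. The field $k_1=k_0(\kappa_0,\dots,\kappa_n)$ is finite over $k_0$. The space $Y=\sum_{i<n}k_1\beta^i$ contains $1$ and $\beta^n$, so $Y\beta\subseteq Y$ and $Y$ contains all powers of $\beta$. It is a finite-dimensional left space over $k_1$, hence over $k_0$, so the powers of $\beta$ are left linearly dependent over $k_0$.

(b) Take a nontrivial relation $\sum\kappa_i\beta^i=0$ over $k_0$ and cancel powers of $\beta$ on the right until $\kappa_0\ne0$. Then $\beta^{-1}=-\kappa_0^{-1}\sum_{i\ge1}\kappa_i\beta^{i-1}$.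

(c) An element of $D$ has the form $\beta^{-1}\alpha$ with $\alpha,\beta\in A$, and $\beta^{-1}\alpha\in\sum_ik_0\beta^i\alpha$ by (b).
\end{proof}

Part (c) is what lets the growth of $A$ control all of $D$: no denominators are needed except those in $k_0$. Part (a) with $k_0=Z$ settles the easy case.

\begin{corollary}\label{cor:easy}
If $K$ is algebraic over $Z$, then $D$ is algebraic over $Z$.
\end{corollary}

\subsection{Graphs of polynomial growth and nilpotent groups}

A graph is \emph{locally finite} if every vertex has finitely many neighbors and \emph{vertex-transitive} if its automorphism group is transitive on vertices. A connected graph with these properties has \emph{polynomial growth} if the number of vertices at distance at most $n$ from a given vertex is bounded by a polynomial in $n$. A group is \emph{virtually nilpotent} if it has a nilpotent subgroup of finite index.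

\begin{theorem}[Trofimov \cite{Trofimov}]\label{thm:trofimov}
Let $\mathcal X$ be an infinite connected locally finite vertex-transitive graph of polynomial growth. There is an $\operatorname{Aut}\mathcal X$-invariant partition of the vertex set into finite blocks such that the permutation group induced by $\operatorname{Aut}\mathcal X$ on the set of blocks is finitely generated, virtually nilpotent, and has finite point stabilizers.
\end{theorem}

We also use the following standard facts; $G_1^{ab}=G_1/[G_1,G_1]$.
\begin{itemize}
\item[(N1)] A subgroup of a finitely generated virtually nilpotent group is finitely generated and virtually nilpotent. Such a group has a torsion-free nilpotent normal subgroup of finite index.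
\item[(N2)] A finitely generated torsion-free nilpotent group $G_1\ne1$ has infinite abelianization.
\item[(N3)] (Malcev) Such a group $G_1$ embeds in $\exp\mathfrak g$ for a finite-dimensional nilpotent Lie algebra $\mathfrak g$ over $\mathbb Q$; automorphisms of $G_1$ extend uniquely to $\mathfrak g$; and $\mathfrak g/[\mathfrak g,\mathfrak g]\cong G_1^{ab}\otimes\mathbb Q$ compatibly with automorphisms.
\item[(N4)] (Schur) If the center of a group has finite index, its commutator subgroup is finite.
\end{itemize}

\section{A model case: crossed products}\label{sec:model}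

Assume, in this section only, that $D$ is spanned as a left $K$-space by nonzero elements $u$ with $uKu^{-1}=K$. We show that $K$ is then finite over $Z$, so that Corollary~\ref{cor:easy} applies.

Each such $u$ induces $\sigma\in\operatorname{Aut}(K/Z)$ with $u\kappa=\sigma(\kappa)u$ for $\kappa\in K$. The automorphisms that arise form a group $G_0$; choose $u_\sigma$ for each $\sigma\in G_0$. If $u$ and $u'$ induce the same $\sigma$, then $u'u^{-1}\in C_D(K)=K$. The right multiplications by elements of $K$ are commuting left $K$-linear operators on $D$, and $u_\sigma$ is a common eigenvector with \emph{character} $\sigma$. Eigenvectors with distinct characters are linearly independent. Hence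
\[
D=\bigoplus_{\sigma\in G_0}Ku_\sigma,\qquad u_\sigma u_\tau\in Ku_{\sigma\tau}.
\]
Let the \emph{support} $S(d)$ of $d=\sum a_\sigma u_\sigma$ be the finite set of $\sigma$ with $a_\sigma\ne0$. Since $(au_\sigma)(bu_\tau)=a\sigma(b)u_\sigma u_\tau$, we have $S(dd')\subseteq S(d)S(d')$.

\emph{Step 1: $G_0$ is finitely generated.} Let $v_1,\dots,v_t$ be a basis of $V$ and let $\Sigma$ consist of $1$, the elements of the $S(v_i)$, and their inverses. Since $D=KA$, each $u_\sigma$ is a left $K$-combination of words of some length $n$ in the $v_i$. So $\sigma$ lies in the support of such a word, and $\sigma\in\Sigma^n$.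

\emph{Step 2: $G_0$ has polynomial growth.} Choose $c$ with $u_\sigma\in KV^c$ for all $\sigma\in\Sigma$. We claim that $u_\tau\in KV^{cn}$ for $\tau\in\Sigma^n$. The product $KV^c\cdot KV^c$ need not lie in $KV^{2c}$, because $K$ cannot be moved to the left across $V$. But it can be moved across an eigenvector: if $u_\tau\in KV^{cn}$ and $\sigma\in\Sigma$, then
\[
u_\tau u_\sigma\in u_\tau KV^c=Ku_\tau V^c\subseteq KV^{c(n+1)} .
\]
The $u_\tau$ are independent, so $|\Sigma^n|\le\dim_KKV^{cn}\le\dim_FV^{cn}$.

\emph{Step 3: $G_0$ is finite.} Suppose not. Apply Theorem~\ref{thm:trofimov} to the graph with vertex set $G_0$ in which $\sigma$ and $\tau$ are adjacent if $\sigma^{-1}\tau\in\Sigma\setminus\{1\}$. The group $G_0$ acts on it by left multiplication, transitively, and permutes the infinitely many blocks transitively. Its image in the permutation group of the blocks is infinite, and by (N1) it has a torsion-free subgroup of finite index. So $G_0$ has an element $\sigma$ of infinite order. The powers $u_\sigma^i\in Ku_{\sigma^i}$ are left independent over $K$, which contradicts left algebraicity.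

\emph{Step 4.} An element of $K$ fixed by $G_0$ commutes with $K$ and with every $u_\sigma$, so it is central. Hence $Z=K^{G_0}$ and $[K:Z]=|G_0|<\infty$.

\medskip
In general four things go wrong, and they dictate the plan of the proof.
\begin{enumerate}
\item Elements normalizing $K$ may be too few; if $\operatorname{Aut}(K/Z)=1$, they all lie in $K$. What survives is the linear algebra. Left algebraicity makes the right action of every finitely generated subfield $k\subseteq K$ locally finite, so it has eigenvectors in $\widehat D=\bar K\otimes_KD$, whose characters are embeddings $k\to\bar K$. To compose characters we extend them to automorphisms of $\bar K$. The group $G_0$ is replaced by a locally compact group $H$ that contains the compact group $\operatorname{Aut}(\bar K/K)$, and supports become compact subsets of $H$ (Sections~\ref{sec:bimodule}--\ref{sec:group}).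
\item The bimodule $\widehat D$ is not a ring, so eigenvectors cannot be multiplied. Left multiplication by an eigenvector is replaced by a semilinear \emph{twisting map} (Lemma~\ref{lem:twist}). With it, Steps 1 and 2 go through, and Step 4 becomes the statement that $H$ is not compact if $K$ is transcendental over $Z$ (Section~\ref{sec:growth}).
\item Trofimov's theorem gives $H$ an infinite virtually nilpotent discrete quotient $G$, in which $\operatorname{Aut}(\bar K/K)$ has a finite image $\Gamma$ that need not be normal. Then $D$ decomposes along the double cosets $\Gamma a\Gamma$, and this is not a grading. An element of infinite order is no longer enough; we choose an element $g$ in a generic direction and pass to leading terms (Sections~\ref{sec:direction} and~\ref{sec:decomposition}).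
\item The ring of leading terms has components of bounded dimension over a division ring $C\supseteq K$, in place of the lines $Ku_\sigma$, and it is not visibly a domain. It is prime in a strong sense, and this suffices to find a homogeneous element that is not nilpotent (Sections~\ref{sec:graded} and~\ref{sec:end}). That element plays the role of $u_\sigma$ in Step 3.
\end{enumerate}

\section{The bimodule $\widehat D$ and its characters}\label{sec:bimodule}

From now on we assume that $K$ is \emph{not} algebraic over $Z$, and we seek a contradiction. This assumption is first used in Lemma~\ref{lem:noncompact}.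

\subsection{The transcendence degree of $K$}

We shall approximate $K$ by finitely generated subfields over which $K$ is algebraic, and we shall extend embeddings of these subfields to automorphisms of $\bar K$. Both steps need $\operatorname{trdeg}_ZK<\infty$. The obstacle to comparing $\operatorname{trdeg}K$ with the growth of $A$ is that independent elements $u_1,\dots,u_e\in K$ need not lie in $A$, and after clearing a denominator the elements $u_ic\in A$ need not commute. The remedy is an isoperimetric inequality: multiplication by the $u_i$ enlarges \emph{every} finite-dimensional subspace of $D$ by a definite amount. It rests on the Loomis--Whitney inequality: if $Y\subset\mathbb Z^e$ is finite and $p_j$ is the size of its projection along the $j$th coordinate vector $\varepsilon_j$, then $|Y|^{e-1}\le p_1\cdots p_e$.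

\begin{proposition}\label{prop:trdeg}
$\operatorname{trdeg}_ZK\le\operatorname{GKdim}A<\infty$.
\end{proposition}

\begin{proof}
Elements that are algebraically independent over $Z$ are so over $F$. So let $u_1,\dots,u_e\in K$, with $e\ge1$ finite, be algebraically independent over $F$; we show that $e\le\operatorname{GKdim}A$. Put $E=\operatorname{span}_F(1,u_1,\dots,u_e)$. All dimensions are over $F$.

\emph{Claim: $\dim EN\ge\nu+\nu^{(e-1)/e}$ for every subspace $N\subset D$ of finite dimension $\nu\geq1$.} Let $(b_i)$ be a basis of $D$ as a left vector space over $F(u)=F(u_1,\dots,u_e)$. Replacing $N$ by $fN$ with $0\ne f\in F[u]$ changes neither $\dim N$ nor $\dim EN$, since $EfN=fEN$. So we may assume that $N\subseteq\bigoplus_{i\in I}F[u]b_i$ with $I$ finite. Order the monomials $u^\alpha b_i$ lexicographically by $\alpha$, and then by $i$. Multiplication by $u_j$ preserves this order. Let $Y\subset\mathbb N^e\times I$ be the set of leading monomials of nonzero elements of $N$; then $|Y|=\nu$, and likewise $\dim EN$ is the number of leading monomials of $EN$. These include $Y$ and $Y+\varepsilon_j$ for every $j$, so $\dim EN\ge\nu+|(Y+\varepsilon_j)\setminus Y|$.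 Let $Y_i\subset\mathbb N^e$ be the nonempty slices of $Y$, let $\nu_i=|Y_i|$, and let $p_{ij}$ be the size of the projection of $Y_i$ along $\varepsilon_j$. Each of the $p_{ij}$ lines in direction $\varepsilon_j$ that meet $Y_i$ has a topmost point in $Y_i$, whose translate by $\varepsilon_j$ is not in $Y_i$. So $|(Y+\varepsilon_j)\setminus Y|\ge\sum_ip_{ij}$. By H\"older's inequality, the Loomis--Whitney inequality, and subadditivity of $t\mapsto t^{(e-1)/e}$,
\[
\prod_j\sum_ip_{ij}\ \ge\ \Bigl(\sum_i\prod_jp_{ij}^{1/e}\Bigr)^e\ \ge\ \Bigl(\sum_i\nu_i^{(e-1)/e}\Bigr)^e\ \ge\ \nu^{e-1}.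
\]
Hence $\sum_ip_{ij}\ge\nu^{(e-1)/e}$ for some $j$, which proves the claim.

Choose $0\ne c\in A$ with $Ec\subseteq A$, and put $d_n=\dim(Ec)^n$, $d_0=1$. Since $(Ec)^{n+1}=E\cdot c(Ec)^n$ and $\dim c(Ec)^n=d_n$, the claim gives $d_{n+1}\ge d_n(1+d_n^{-1/e})$. By concavity $(1+t)^{1/e}\ge1+\eta t$ on $[0,1]$, where $\eta=2^{1/e}-1>0$. With $t=d_n^{-1/e}$ we get $d_{n+1}^{1/e}\ge d_n^{1/e}+\eta$, so $d_n\ge(\eta n)^e$. If $Ec\subseteq V^q$, then $\dim V^{qn}\ge(\eta n)^e$ for all $n$, and so $\operatorname{GKdim}A\ge e$.
\end{proof}

Call a field $k$ \emph{admissible} if $Z\subseteq k\subseteq K$, if $k$ is finitely generated over $Z$, and if $K/k$ is algebraic. Let $\mathcal F$ be the set of admissible fields. It contains the field generated over $Z$ by a transcendence basis of $K$, it is closed under composita, and it is closed under adjoining an element of $K$. So $\mathcal F$ is nonempty and directed, with union $K$. A statement holds \emph{for all large $k'$} if it holds for all $k'\in\mathcal F$ containing some fixed admissible field.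

\subsection{Local finiteness and simplicity}

The next lemma is the basic consequence of left algebraicity. It is obtained by applying the hypothesis to conjugates of elements of $K$.

\begin{lemma}\label{lem:locfin}
Let $k_0=K$ or $k_0\in\mathcal F$, let $k\in\mathcal F$ and $d\in D$. Then $k_0dk$ is a finite-dimensional left $k_0$-space.
\end{lemma}

\begin{proof}
Let $0\ne w\in D$ and $\kappa\in K$. By Lemma~\ref{lem:descent}(a) there is a relation $\sum_{i\le n}\beta_i(w\kappa w^{-1})^i=0$ with $\beta_i\in k_0$, $\beta_n\ne0$. Multiplying by $w$ on the right gives $\sum_{i\le n}\beta_iw\kappa^i=0$. So $\sum_{i<n}k_0w\kappa^i$ is stable under right multiplication by $\kappa$, and it equals $k_0wZ[\kappa]$ because $Z\subseteq k_0$ is central. Let $\kappa_1,\dots,\kappa_r$ generate the field $k$ over $Z$. Applying the above to $d$ and $\kappa_1$, then to each member of a basis of $k_0dZ[\kappa_1]$ and $\kappa_2$, and so on, we find that $W=k_0dZ[\kappa_1,\dots,\kappa_r]$ is finite-dimensional. For $0\ne f\in Z[\kappa_1,\dots,\kappa_r]$, right multiplication by $f$ is an injective $k_0$-linear map $W\to W$, hence bijective, so $Wf^{-1}=W$.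 Thus $W=k_0dk$.
\end{proof}

In the model case all nonvanishing statements were free, since a product of nonzero elements of $D$ is nonzero. In general they will come from the following lemma.

\begin{lemma}\label{lem:simple}
For every field extension $M/K$, the $(M,D)$-bimodule $M\otimes_KD$ is simple.
\end{lemma}

\begin{proof}
In a nonzero subbimodule choose $n=\sum_{i=1}^r\lambda_i\otimes d_i\ne0$ with $r$ minimal. Then the $\lambda_i$ are linearly independent over $K$ and the $d_i$ are nonzero. Multiplying on the right by $d_1^{-1}$, we may take $d_1=1$. For $\kappa\in K$ the element $\kappa n-n\kappa=\sum_{i\ge2}\lambda_i\otimes(\kappa d_i-d_i\kappa)$ lies in the subbimodule and has fewer terms, so it is $0$. By independence of the $\lambda_i$, each $d_i$ lies in $C_D(K)=K$. So $n=\lambda\otimes1$ with $0\ne\lambda\in M$, and this element generates $M\otimes_KD$.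
\end{proof}

Fix an algebraic closure $\bar K$ of $K$ and put
\[
\widehat D=\bar K\otimes_KD,\qquad P_k=\bar K\otimes_kD\quad(k\in\mathcal F).
\]
These are $(\bar K,D)$-bimodules, and for $k\subseteq k'$ there are natural surjections $P_k\to P_{k'}\to\widehat D$. We regard $D$ as a subset of $\widehat D$ through $d\mapsto1\otimes d$; the scalar action of $K$ on $\widehat D$ extends left multiplication in $D$, and $\bar KW=\bar K\otimes_KW$ for a left $K$-subspace $W\subseteq D$. The bimodule $\widehat D$ is simple. The bimodules $P_k$ are approximations to it, and they inherit as much simplicity as we need. Say that $n\in P_k$ \emph{generates} $P_k$ if $1\otimes1\in\bar KnD$.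

\begin{lemma}\label{lem:lift}
Let $k_1\in\mathcal F$ and $n\in P_{k_1}$. If the image of $n$ in $\widehat D$ is zero, then its image in $P_{k'}$ is zero for all large $k'$. If the image of $n$ in $\widehat D$ is nonzero, then its image in $P_{k'}$ generates $P_{k'}$ for all large $k'$.
\end{lemma}

\begin{proof}
The kernel of $\bar K\otimes_ZD\to P_k$ is the additive span of the elements $\lambda\kappa\otimes d-\lambda\otimes\kappa d$ with $\kappa\in k$, and the kernel of $\bar K\otimes_ZD\to\widehat D$ is the span of the same elements with $\kappa\in K$, which is the directed union of the former kernels. This proves the first statement. If the image $m$ of $n$ is nonzero, then $1=\sum_j\mu_jmd_j$ with $\mu_j\in\bar K$, $d_j\in D$ by simplicity. Apply the first statement to $1\otimes1-\sum_j\mu_jnd_j$.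
\end{proof}

\subsection{Characters}\label{ss:characters}

Fix $k\in\mathcal F$. A \emph{character} of $k$ is a $Z$-embedding $\chi\colon k\to\bar K$. Consider $(\bar K,k)$-bimodules $W$ on which the two actions of $Z$ agree and which are \emph{locally finite}: every element lies in a subbimodule of finite $\bar K$-dimension. By Lemma~\ref{lem:locfin}, $\widehat D$ and all $P_{k_0}$ are of this kind, since $\lambda\otimes d$ lies in $\bar K\otimes_{k_0}k_0dk$. A \emph{$\chi$-eigenvector} is an element $0\ne w\in W$ with $w\kappa=\chi(\kappa)w$ for all $\kappa\in k$. The \emph{generalized eigenspace} $W^\chi$ consists of the $w$ such that, for each $\kappa\in k$, some power of the operator $x\mapsto x\kappa-\chi(\kappa)x$ kills $w$.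

If $\dim W<\infty$, the right multiplications by $k$ generate a finite-dimensional commutative $\bar K$-algebra $\bar B\subseteq\operatorname{End}_{\bar K}W$. It is a product of local algebras with residue field $\bar K$ and nilpotent maximal ideal. Each factor gives a $\bar K$-homomorphism $\bar B\to\bar K$, whose restriction to $k$ is a character $\chi$; the idempotent of the factor projects $W$ onto $W^\chi\neq0$; and the nonzero elements of $W^\chi$ killed by the maximal ideal are $\chi$-eigenvectors. Hence every locally finite $W$ is the direct sum of its $W^\chi$, and bimodule maps respect this decomposition. Write $w=\sum w^\chi$, put $X_k(W)=\{\chi:W^\chi\ne0\}$, and put $X_k(m)=X_k(\bar Kmk)$ for $m\in\widehat D$. The following properties result.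
\begin{itemize}
\item[(X1)] $\chi\in X_k(W)$ if and only if $W$ contains a $\chi$-eigenvector. If $0<\dim W<\infty$, then $X_k(W)$ is finite and nonempty.
\item[(X2)] $X_k(W)=X_k(W')\cup X_k(W/W')$ for a subbimodule $W'$, and $X_k(\sum W_j)=\bigcup X_k(W_j)$.
\item[(X3)] $X_k(m)=\{\chi:m^\chi\ne0\}$, because $\bar Kmk=\bigoplus_\chi\bar Km^\chi k$.
\end{itemize}

\subsection{The group of automorphisms of $\bar K$}

Let $\mathcal G=\operatorname{Aut}(\bar K/Z)$ with the topology of pointwise convergence, $\bar K$ being discrete. It is a Hausdorff topological group in which the pointwise stabilizers of finite sets form a basis of neighborhoods of $1$. For a field $L$ with $Z\subseteq L\subseteq\bar K$ put $\mathcal G_L=\operatorname{Aut}(\bar K/L)$. For $k\in\mathcal F$ the subgroup $\mathcal G_k$ is open, since $k/Z$ is finitely generated. It is compact, since $\bar K/k$ is algebraic: $\mathcal G_k$ is the set of $k$-embeddings $\bar K\to\bar K$, a closed subset of the product of the finite sets of conjugates of the elements of $\bar K$. The group $\mathcal G_K=\bigcap_k\mathcal G_k$ is compact. For $h,h'\in\mathcal G$ we have $h|_k=h'|_k$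 if and only if $h\mathcal G_k=h'\mathcal G_k$. We use three facts.
\begin{itemize}
\item[(G1)] Every character $\chi$ of $k\in\mathcal F$ extends to an element of $\mathcal G$. Indeed $\chi(k)$ and $\bar K$ have the same finite transcendence degree over $Z$, so $\bar K$ is an algebraic closure of both $k$ and $\chi(k)$.
\item[(G2)] Let $K^s$ be the separable closure of $K$ in $\bar K$. Restriction identifies $\mathcal G_K$ with $\operatorname{Gal}(K^s/K)$. The fixed field of $\mathcal G_K$ in $\bar K$ is $K$ if $p=0$, and it consists of the $\lambda$ with $\lambda^{p^a}\in K$ for some $a$ if $p>0$.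
\item[(G3)] If $Y_{k'}\subseteq\mathcal G$ are nonempty compact sets, defined for all large $k'$, with $Y_{k''}\subseteq Y_{k'}$ for $k'\subseteq k''$, then $\bigcap Y_{k'}\ne\emptyset$.
\end{itemize}
The group $\mathcal G_K$ acts on $\widehat D$ through the first factor. The action is semilinear, commutes with right multiplications, and fixes $D$ pointwise. Applying $\gamma\in\mathcal G_K$ to the defining relations gives $\gamma\widehat D^\chi=\widehat D^{\gamma\chi}$ for every character $\chi$ of $k$.

\section{Supports}\label{sec:supports}

The sets $X_k(m)$ depend on $k$, and characters of $k$ cannot be composed. Both defects disappear if we record all the $X_k(m)$ in one subset of $\mathcal G$. For $m\in\widehat D$ let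
\[
S(m)=\{h\in\mathcal G:\ h|_k\in X_k(m)\ \text{for all }k\in\mathcal F\};
\]
thus $S(0)=\emptyset$. In the model case the component $d^\chi$ of $d=\sum a_\sigma u_\sigma$ is the sum of the terms with $\sigma|_k=\chi$, and $S(d)$ is the set of extensions to $\bar K$ of the $\sigma$ with $a_\sigma\ne0$.

\begin{lemma}\label{lem:support}
Let $m\in\widehat D$.
\begin{itemize}
\item[(a)] $S(m)|_k=X_k(m)$ for every $k\in\mathcal F$.
\item[(b)] $S(m)$ is compact and $S(m)\mathcal G_K=S(m)$.
\item[(c)] $\mathcal G_KS(d)=S(d)$ for $d\in D$.
\item[(d)] $S(\kappa)=\mathcal G_K$ for $0\ne\kappa\in K$.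
\end{itemize}
\end{lemma}

\begin{proof}
Let $m\ne0$, let $k\subseteq k'$ be admissible, and put $W=\bar Kmk\subseteq W'=\bar Kmk'$. We first show that restriction maps $X_{k'}(m)$ onto $X_k(m)$. The space $W'$ is a sum of subspaces $W\kappa'$ with $0\neq\kappa'\in k'$, each isomorphic to $W$ as a $(\bar K,k)$-bimodule. So $X_k(W')=X_k(W)$ by (X2), and the restriction of a character in $X_{k'}(W')$ lies in $X_k(W)$. Conversely, for $\chi\in X_k(W)$ the space $\{w\in W':w\kappa=\chi(\kappa)w\text{ for }\kappa\in k\}$ is nonzero and stable under $k'$. It contains a $k'$-eigenvector, whose character restricts to $\chi$.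

Let $S_k=\{h\in\mathcal G:h|_k\in X_k(m)\}$. It is a finite union of cosets $h\mathcal G_k$, hence compact, and $S_{k'}\subseteq S_k$ for $k\subseteq k'$. So $S(m)=\bigcap_kS_k$ is compact. For $\chi\in X_k(m)$ the sets $\{h\in S_{k'}:h|_k=\chi\}$ with $k'\supseteq k$ are compact, decreasing, and nonempty by the surjectivity just proved and (G1). By (G3) they have a common element, which lies in $S(m)$ and restricts to $\chi$. This proves (a). The equality in (b) holds because $(h\gamma)|_k=h|_k$ for $\gamma\in\mathcal G_K$. For (c), an element $\gamma\in\mathcal G_K$ maps $\bar Kdk$ onto itself and $\widehat D^\chi$ onto $\widehat D^{\gamma\chi}$, so $\gamma X_k(d)=X_k(d)$ for all $k$. For (d), $\bar K\kappa k=\bar K\otimes1$, on which $k$ acts through the inclusion $k\subseteq\bar K$; so $S(\kappa)=\bigcap_k\mathcal G_k$.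
\end{proof}

Supports are submultiplicative. The identity $(au_\sigma)(bu_\tau)=a\sigma(b)u_\sigma u_\tau$ of the model case suggests the proof: the right action of $k$ on the second factor produces coefficients in $K$, and these are absorbed by the first factor through its characters.

\begin{lemma}\label{lem:product}
$S(md)\subseteq S(m)S(d)$ for $m\in\widehat D$ and $d\in D$.
\end{lemma}

\begin{proof}
We may assume that $md\ne0$. Fix $k\in\mathcal F$. Let $y_1,\dots,y_r$ be a left $K$-basis of $Kdk$ and write
\begin{equation}\label{eq:rho}
d=\sum_ic_iy_i,\qquad y_i\kappa=\sum_j\rho_{ij}(\kappa)y_j\quad(\kappa\in k),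
\end{equation}
with $c_i,\rho_{ij}(\kappa)\in K$. Then $\rho\colon k\to M_r(K)$ is a ring homomorphism that sends $z\in Z$ to the scalar matrix $z$. Choose $k_2\in\mathcal F$ containing the $c_i$ and the entries of $\rho(\kappa)$ for $\kappa$ in a finite set of field generators of $k/Z$. Since $M_r(k_2)$ contains the inverses of its invertible elements, $\rho(k)\subseteq M_r(k_2)$.

Let $W=\bar Kmk_2$. Let $k$ act on rows $(w_1,\dots,w_r)\in W^r$ by right multiplication with the matrix $\rho(\kappa)$, which makes sense because $W$ is a right $k_2$-module. The map $W^r\to\widehat D$, $(w_i)\mapsto\sum w_iy_i$, is a map of $(\bar K,k)$-bimodules, since $\sum_iw_iy_i\kappa=\sum_j\bigl(\sum_iw_i\rho_{ij}(\kappa)\bigr)y_j$. Its image contains $md=\sum(mc_i)y_i$. So $X_k(md)\subseteq X_k(W^r)$ by (X2).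

Choose a chain of $(\bar K,k_2)$-subbimodules $0=W_0\subset W_1\subset\dots\subset W_l=W$ with one-dimensional quotients. On $W_\nu/W_{\nu-1}$ the field $k_2$ acts by a character in $X_{k_2}(m)$, which is $s|_{k_2}$ for some $s\in S(m)$ by Lemma~\ref{lem:support}(a). The quotient $W_\nu^r/W_{\nu-1}^r$ is the row space $\bar K^r$ with $\kappa\in k$ acting by the matrix $s(\rho(\kappa))$. On the other hand, $\bar K^r$ with $\kappa$ acting by $\rho(\kappa)$ is isomorphic to $\bar Kdk$ through the basis $(y_i)$. For a row $\lambda$, the equations $\lambda\rho(\kappa)=\chi'(\kappa)\lambda$ and $s(\lambda)s(\rho(\kappa))=s\chi'(\kappa)s(\lambda)$ are equivalent. So the characters of $W_\nu^r/W_{\nu-1}^r$ are the $s\chi'$ with $\chi'\in X_k(d)=S(d)|_k$. By (X2), $X_k(md)\subseteq(S(m)S(d))|_k$.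

Now let $h\in S(md)$. The sets $S(m)S(d)\cap h\mathcal G_k$ are nonempty by the above, compact, and decreasing. By (G3), $S(m)S(d)$ meets $h\mathcal G_K$, so $h\in S(m)S(d)\mathcal G_K=S(m)S(d)$.
\end{proof}

The components $d^\chi$ of an element $d\in D$ lie in $\widehat D$ and not in $D$. The next lemma says how far $d$ can be decomposed inside $D$, and that the full decomposition needs only separable scalars. The second point will allow Galois descent in characteristic $p$.

\begin{lemma}\label{lem:rational}
Let $k\in\mathcal F$.
\begin{itemize}
\item[(a)] Every $d\in D$ is a sum $d=\sum_Ox_O$ over the $\mathcal G_K$-orbits $O$ in $X_k(d)$, where $x_O\in Kdk\subseteq D$ and $X_k(x_O)=O$.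
\item[(b)] The projections $\widehat D\to\widehat D^\chi$ map $K^s\otimes_KD$ into itself.
\end{itemize}
\end{lemma}

\begin{proof}
Let $W=Kdk$ and let $B\subseteq\operatorname{End}_K(W)$ be the $K$-algebra generated by the right multiplications by $k$. It is commutative and finite-dimensional, $W=Bd$, and $\bar B=\bar K\otimes_KB$ is the algebra attached to $\bar K\otimes_KW=\bar Kdk$ in Section~\ref{ss:characters}. So restriction to $k$ is a bijection from the $K$-homomorphisms $B\to\bar K$ onto $X_k(d)$, compatible with the action of $\mathcal G_K$.

(a) Write $B$ as a product of local algebras $eB$, with idempotents $e$. The $K$-homomorphisms $B\to\bar K$ with $e\mapsto1$ correspond to the $K$-embeddings of the residue field of $eB$, a finite extension of $K$, so they form one $\mathcal G_K$-orbit $O$, and every orbit arises from exactly one $e$. Put $x_O=ed$. It is nonzero since $0\ne eW=Bed$. The set $X_k(x_O)$ is contained in $X_k(\bar K\otimes_KeW)=O$, nonempty, and $\mathcal G_K$-stable by Lemma~\ref{lem:support}(a),(c). So it equals $O$.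

(b) The residue field of a local factor $B'$ of $K^s\otimes_KB$ is a finite extension of the separably closed field $K^s$, hence purely inseparable. So $B'$ has a unique $K^s$-homomorphism to $\bar K$, and $\bar K\otimes_{K^s}B'$ is local. Therefore the primitive idempotents of $\bar B$ lie in $K^s\otimes_KB$, and they map $K^s\otimes_KW$ into itself. These idempotents are the projections on $\bar Kdk$, and the elements $\lambda\otimes d$ with $\lambda\in K^s$, $d\in D$ span $K^s\otimes_KD$ additively.
\end{proof}

\section{The group of characters}\label{sec:group}

Let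
\[
H=\{h\in\mathcal G:\ h|_k\in X_k(\widehat D)\ \text{for all }k\in\mathcal F\}.
\]
So $h\in H$ means that for every admissible $k$ there is an $h|_k$-eigenvector in $\widehat D$. The condition for $k$ defines a union of cosets of the open subgroup $\mathcal G_k$, which is closed. Hence $H$ is closed and $H\mathcal G_K=H$. By definition $S(m)\subseteq H$ for all $m\in\widehat D$; in particular $\mathcal G_K=S(1)\subseteq H$. If $m$ is a $\chi$-eigenvector of $k$, then $S(m)|_k=\{\chi\}$. Therefore
\begin{equation}\label{eq:Hk}
X_k(\widehat D)=H|_k\qquad(k\in\mathcal F).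
\end{equation}

To show that $H$ is closed under products we would like to multiply an eigenvector $m$ with character $\tau$ and an eigenvector $\sum\lambda_j\otimes d_j$. The rule $u_\tau\lambda=\tau(\lambda)u_\tau$ of the model case suggests the product $\sum\tau(\lambda_j)md_j$. This is well defined on $\bar K\otimes_KD$ only if $m$ is an eigenvector for all of $K$, and we have eigenvectors only for admissible fields $k'$. It is well defined on $P_{k'}$, and this is the reason for introducing these bimodules.

\begin{lemma}[Twisting maps]\label{lem:twist}
Let $k'\in\mathcal F$, $\tau\in\mathcal G$, and let $m\in\widehat D$ be a $\tau|_{k'}$-eigenvector of $k'$. There is an additive map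
\[
\varphi_{m,\tau}\colon P_{k'}\to\widehat D,\qquad\lambda\otimes d\mapsto\tau(\lambda)md .
\]
It is $\tau$-semilinear and right $D$-linear. If $n$ generates $P_{k'}$, then $\varphi_{m,\tau}(n)\ne0$. For $k\in\mathcal F$ and a character $\chi$ of $k$, it maps $P_{k'}^\chi$ into $\widehat D^{\tau\chi}$, and it maps a $\chi$-eigenvector to a $\tau\chi$-eigenvector or to $0$.
\end{lemma}

\begin{proof}
Write $\varphi=\varphi_{m,\tau}$. It is well defined because $\tau(\lambda\kappa)md=\tau(\lambda)m\kappa d$ for $\kappa\in k'$, and the two linearity properties are read off from the formula. If $1\otimes1=\sum\mu_jnd_j$, then $0\ne m=\varphi(1\otimes1)=\sum\tau(\mu_j)\varphi(n)d_j$. Finally $\varphi(x\kappa-\chi(\kappa)x)=\varphi(x)\kappa-\tau\chi(\kappa)\varphi(x)$ for $x\in P_{k'}$, $\kappa\in k$, which gives the last assertions.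
\end{proof}

\begin{lemma}\label{lem:geneigen}
Let $k\in\mathcal F$ and $\sigma\in H$. For all large $k'$ there is a $\sigma|_k$-eigenvector of $k$ in $P_{k'}$ that generates $P_{k'}$.
\end{lemma}

\begin{proof}
Lift a $\sigma|_k$-eigenvector of $\widehat D$ to an element $n\in P_k$. By Lemma~\ref{lem:lift}, for all large $k'$ the image $n'$ of $n$ generates $P_{k'}$ and satisfies $n'\kappa=\sigma(\kappa)n'$ for $\kappa$ in a finite set of field generators of $k/Z$. The set of $\kappa\in k$ that satisfy this relation contains $Z$ and is closed under sums and products. It is closed under inverses, since $n'=n'\kappa\kappa^{-1}=\sigma(\kappa)n'\kappa^{-1}$. So it is $k$.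
\end{proof}

\begin{proposition}\label{prop:group}
$H$ is a closed subgroup of $\mathcal G$.
\end{proposition}

\begin{proof}
\emph{Products.} Let $\tau,\sigma\in H$ and $k\in\mathcal F$. Take $k'$ and a generating $\sigma|_k$-eigenvector $n\in P_{k'}$ from Lemma~\ref{lem:geneigen}, and a $\tau|_{k'}$-eigenvector $m\in\widehat D$. By Lemma~\ref{lem:twist}, $\varphi_{m,\tau}(n)$ is a $\tau\sigma|_k$-eigenvector. So $\tau\sigma\in H$.

\emph{Inverses.} Elements of $\widehat D$ cannot be inverted, so we use an element of $D$ whose support is close to the given $h\in H$. Let $k\in\mathcal F$. An $h|_k$-eigenvector $\sum\lambda_j\otimes d_j$ lies in $\sum_j\bar Kd_jk$, so $h|_k\in X_k(d_j)$ for some $j$ by (X2). Lemma~\ref{lem:rational}(a) gives $0\ne x\in D$ with $X_k(x)=\mathcal G_Kh|_k$, so that $S(x)\subseteq\mathcal G_Kh\mathcal G_k$. By Lemma~\ref{lem:product}, $1\in S(1)\subseteq S(x)S(x^{-1})$. So some $a=\gamma hu\in S(x)$, with $\gamma\in\mathcal G_K$ and $u\in\mathcal G_k$, has $a^{-1}\in S(x^{-1})\subseteq H$. Then $u^{-1}h^{-1}=a^{-1}\gamma\in H\mathcal G_K=H$, that is, $u^{-1}\in Hh\cap\mathcal G_k$. The sets $Hh\cap\mathcal G_k$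 are thus nonempty, compact and decreasing. By (G3) there are $h'\in H$ and $\gamma'\in\mathcal G_K$ with $h'h=\gamma'$. Then $h^{-1}=\gamma'^{-1}h'\in\mathcal G_KH\subseteq H$, by closure under products.
\end{proof}

For $k\in\mathcal F$ put $U_k=H\cap\mathcal G_k$, a compact open subgroup of $H$. For $h,h'\in H$ we have $hU_k=h'U_k$ if and only if $h|_k=h'|_k$. By \eqref{eq:Hk}, the coset space $H/U_k$ is in bijection with the set of characters of $k$ on $\widehat D$.

\section{Growth of $H$ and a nilpotent quotient}\label{sec:growth}

Fix in this section $k\in\mathcal F$, put $U=U_k$, let $v_1,\dots,v_t$ be a basis of $V$, and put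
\[
\Sigma=U\cup U\Bigl(\bigcup_{i=1}^t\bigl(S(v_i)\cup S(v_i)^{-1}\bigr)\Bigr)U\subseteq H,\qquad\Sigma^0=U .
\]
The set $\Sigma$ is compact because $A$ is finitely generated, and $\Sigma=\Sigma^{-1}=U\Sigma U$. Since $U$ is open in $H$, we can write $\Sigma=\bigcup_{i=1}^r\sigma_iU$.

The next proposition is Steps 1 and 2 of the model case. There is one new difficulty. The generating eigenvectors for $\sigma_1,\dots,\sigma_r$ live in $P_{k'}$ for a field $k'$ larger than $k$, and the twisting maps on $P_{k'}$ require eigenvectors of $k'$. So the induction must produce eigenvectors of $k'$, although it controls their characters only on $k$. The resulting error lies in $U$ and is absorbed by $U\Sigma=\Sigma$.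

\begin{proposition}\label{prop:growth}
$H=\bigcup_n\Sigma^n$, and there is $c$ with $|\Sigma^n/U|\le\dim_FV^{cn}$ for all $n\ge0$.
\end{proposition}

\begin{proof}
Let $h\in H$ and let $m$ be an $h|_k$-eigenvector. Since $D=KA$ and $1\in V$, the element $m$ lies in the $\bar K$-span of the words of some length $n\ge1$ in the $v_i$. By (X2), $h|_k\in X_k(y)=S(y)|_k$ for some word $y=v_{i_1}\cdots v_{i_n}$, so $h\in S(y)U$. By Lemma~\ref{lem:product}, $S(y)\subseteq S(v_{i_1})\cdots S(v_{i_n})\subseteq\Sigma^n$. Hence $h\in\Sigma^nU=\Sigma^n$.

By Lemma~\ref{lem:geneigen} there are an admissible $k'\supseteq k$ and generators $n_1,\dots,n_r$ of $P_{k'}$ such that $n_i$ is a $\sigma_i|_k$-eigenvector. The spaces $\bar Kn_ik'$ are finite-dimensional. Since $D=k'A$ by Lemma~\ref{lem:descent}(c), $P_{k'}$ is the $\bar K$-span of $1\otimes A$, so these spaces lie in the $\bar K$-span of $1\otimes V^c$ for some $c$. Let $E_n$ be the set of characters of $k'$ that have an eigenvector in $\bar KV^n\subseteq\widehat D$. Eigenvectors with distinct characters are independent, so $|E_n|\le\dim_FV^n$. The cosets $hU$ correspond to the restrictions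 $h|_k$, so it suffices to prove:

\emph{Claim: for $h\in\Sigma^n$ there is $\chi\in E_{cn}$ with $\chi|_k=h|_k$.}

For $n=0$ use the eigenvector $1$. Let $h=h'\sigma$ with $h'\in\Sigma^n$, $\sigma\in\Sigma$, and let $m\in\bar KV^{cn}$ be an eigenvector of $k'$ whose character $\chi$ satisfies $\chi|_k=h'|_k$. By \eqref{eq:Hk}, $\chi=\tau|_{k'}$ with $\tau\in H$. Then $u=\tau^{-1}h'\in U$, so $u\sigma\in\Sigma$, say $u\sigma=\sigma_iu'$ with $u'\in U$. Thus $h=\tau\sigma_iu'$ and $h|_k=\tau\sigma_i|_k$. Put $\varphi=\varphi_{m,\tau}$ and
\[
Q=\varphi(\bar Kn_ik')=\bar K\varphi(n_i)k'\subseteq\bar KmV^c\subseteq\bar KV^{c(n+1)} .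
\]
By Lemma~\ref{lem:twist}, $\varphi(n_i)$ is an $h|_k$-eigenvector. Since $k'$ commutes with $k$, the field $k$ acts on all of $Q$ by the scalars $h(\kappa)$. The space $Q$ is nonzero, finite-dimensional and stable under $k'$, so it contains an eigenvector of $k'$, whose character lies in $E_{c(n+1)}$ and restricts to $h|_k$.
\end{proof}

Step 4 of the model case said that an element of $K$ fixed by all characters is central. Now characters describe only the semisimple part of the right action. An element $f$ fixed by all of them has a locally nilpotent inner derivation, and we are in the situation of the first example of the introduction.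

\begin{lemma}\label{lem:noncompact}
$H$ is not compact.
\end{lemma}

\begin{proof}
Suppose that $H$ is compact and let $u\in K$ be transcendental over $Z$. The stabilizer of $u$ in $H$ is open, so the orbit $Hu$ is finite. As $u$ is a root of $\prod_{u'\in Hu}(T-u')$, some coefficient $f_0$ of this polynomial is transcendental over $Z$. It is fixed by $H\supseteq\mathcal G_K$. By (G2), $f=f_0$ (if $p=0$) or $f=f_0^{p^a}$ for some $a$ (if $p>0$) lies in $K$; it is fixed by $H$ and transcendental over $Z$. Choose $k_1\in\mathcal F$ containing $f$. For $d\in D$, every $\chi\in X_{k_1}(d)\subseteq H|_{k_1}$ satisfies $\chi(f)=f$, so the operator $x\mapsto fx-xf$ is nilpotent on the finite-dimensional space $\bar Kdk_1$. Hence the derivation $\delta\colon d\mapsto fd-df$ of $D$ is locally nilpotent.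

Let $p>0$. Left and right multiplication by $f$ commute, so $\delta^{p^b}(d)=f^{p^b}d-df^{p^b}$. For large $b$ this kills the finitely many elements $v_1,\dots,v_t$. Then $f^{p^b}$ commutes with $A$, hence with $D$, so $f^{p^b}\in Z$. This contradicts the transcendence of $f$.

Let $p=0$. Since $f\notin Z$, there is $y_0$ with $\delta(y_0)\ne0$. Let $j\ge1$ be maximal with $\delta^j(y_0)\ne0$, and put $y=\delta^{j-1}(y_0)$, $c_0=\delta(y)$. Then $c_0\neq0$ commutes with $f$, so $z=c_0^{-1}y$ satisfies $fz-zf=c_0^{-1}\delta(y)=1$. As shown in the introduction, $z$ is not left algebraic over $K$, a contradiction.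
\end{proof}

\begin{proposition}\label{prop:quotient}
$H$ has a compact open normal subgroup $N$ such that $G=H/N$ is infinite, finitely generated, virtually nilpotent, and has no nontrivial finite normal subgroup.
\end{proposition}

\begin{proof}
Let $\mathcal X$ be the graph with vertex set $H/U$ in which $hU$ and $h'U$ are adjacent if $h^{-1}h'\in\Sigma\setminus U$. This is well defined and symmetric because $\Sigma\setminus U$ is symmetric and invariant under $U$ on both sides. The group $H$ acts on $\mathcal X$ by left multiplication, transitively on vertices. The ball of radius $n$ about the vertex $U$ is $\Sigma^n/U$. By Proposition~\ref{prop:growth}, $\mathcal X$ is locally finite, connected and of polynomial growth. It is infinite, since otherwise $H$ would be a finite union of compact cosets, contrary to Lemma~\ref{lem:noncompact}.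

Take the partition of Theorem~\ref{thm:trofimov}. Let $Q$ be the image of $H$ in the permutation group of the blocks and $N_0$ the kernel. By (N1), $Q$ is finitely generated and virtually nilpotent. It is infinite, being transitive on infinitely many blocks. Let $B\subseteq H$ be the stabilizer of the block containing the vertex $U$. Then $U\subseteq B$, and $bU\mapsto bU$ injects $B/U$ into this finite block, so $B$ is compact and open. The group $N_0=\bigcap_hhBh^{-1}$ is closed, and $B/N_0$ is a point stabilizer in $Q$, hence finite. A closed subgroup of finite index is open. So $N_0$ is compact, open and normal in $H$.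

A finite subgroup of $Q$ meets a torsion-free subgroup of finite index trivially, so the finite normal subgroups of $Q$ have bounded order. The product of two of them is again one, so there is a largest one. Let $N$ be its preimage in $H$, a finite union of cosets of $N_0$. Then $N$ is compact, open and normal, $H/N$ is an infinite quotient of $Q$, and a nontrivial finite normal subgroup of $H/N$ would give a larger finite normal subgroup of $Q$.
\end{proof}

\section{A generic direction in $G$}\label{sec:direction}

Let $\pi\colon H\to G$ be the quotient map and $\Gamma=\pi(\mathcal G_K)$. It is a finite subgroup, since $\mathcal G_K$ is compact and $N$ is open. Put $s=|\Gamma|$. By Lemma~\ref{lem:support}, the images in $G$ of supports of elements of $D$ are unions of double cosets $\Gamma a\Gamma$, and a product of two double cosets is in general a union of several. For example, if $G$ is the infinite dihedral group generated by $g$ and $\gamma$ with $\gamma^2=1$, $\gamma g\gamma=g^{-1}$, and $\Gamma=\{1,\gamma\}$, then $\Delta_n=\Gamma g^n\Gamma=\{g^n,g^{-n}\}\Gamma$ and $\Delta_i\Delta_j=\Delta_{i+j}\cup\Delta_{|i-j|}$. Here $\Delta_{i+j}$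 is singled out as the term farthest from the identity. We now find an element $g$ and a notion of distance with the same property in general.

By (N1) there is a torsion-free nilpotent normal subgroup $G_1$ of finite index in $G$. It is finitely generated and nontrivial, so by (N2) the real vector space $\mathbb E=G_1^{ab}\otimes\mathbb R$ is finite-dimensional and nonzero. The group $\Gamma$ acts on $G_1$ by conjugation, hence on $\mathbb E$. The removal of finite normal subgroups from $G$ serves the following lemma.

\begin{lemma}\label{lem:faithful}
$\Gamma$ acts faithfully on $\mathbb E$.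
\end{lemma}

\begin{proof}
Let $\gamma\in\Gamma$ act trivially on $\mathbb E$. By (N3), conjugation by $\gamma$ extends to an automorphism $\alpha$ of $\mathfrak g$; it has finite order by uniqueness of extensions, and it acts trivially on $\mathfrak g/[\mathfrak g,\mathfrak g]$. By Maschke's theorem $[\mathfrak g,\mathfrak g]$ has an $\alpha$-invariant complement, on which $\alpha$ acts trivially. A complement of $[\mathfrak g,\mathfrak g]$ generates the nilpotent Lie algebra $\mathfrak g$, so $\alpha=1$ and $\gamma$ lies in $C_1=C_G(G_1)$, a normal subgroup of $G$. The subgroup $C_1\cap G_1$ is central and of finite index in $C_1$. By (N4), $[C_1,C_1]$ is finite; it is normal in $G$, hence trivial. So $C_1$ is abelian, and finitely generated by (N1). Its torsion subgroup is finite and normal in $G$, hence trivial. Since $\gamma$ has finite order, $\gamma=1$.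
\end{proof}

Let $J=G_1\Gamma$. Since $G_1$ is torsion-free, $G_1\cap\Gamma=1$, so every element of $J$ is uniquely $a\gamma$ with $a\in G_1$, $\gamma\in\Gamma$. Define its \emph{position} $\operatorname{pos}(a\gamma)=\bar a$, the image of $a$ in $\mathbb E$. From $a\gamma a'\gamma'=a(\gamma a'\gamma^{-1})\gamma\gamma'$ we get
\begin{equation}\label{eq:pos}
\operatorname{pos}(a\gamma a'\gamma')=\bar a+\gamma\bar a' .
\end{equation}
Averaging an inner product over $\Gamma$, fix a $\Gamma$-invariant Euclidean norm on $\mathbb E$, and put $\|x\|=|\operatorname{pos}(x)|$ for $x\in J$. By \eqref{eq:pos}, $\|xx'\|\le\|x\|+\|x'\|$, and $\|\cdot\|$ is constant on each double coset $\Gamma x\Gamma$.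

The image of $G_1$ in $\mathbb E$ is the lattice $\mathbb Z^d$ in suitable coordinates $\mathbb E=\mathbb R^d$. It is not contained in a finite union of proper subspaces, since a product of nonzero linear forms is a nonzero polynomial and cannot vanish on $\mathbb Z^d$. The subspace $0$ is proper, and so are the fixed spaces of the elements $1\ne\gamma\in\Gamma$, by Lemma~\ref{lem:faithful}. So we can fix $g\in G_1$ such that $w=\bar g$ satisfies
\[
r:=|w|>0,\qquad\gamma w\ne w\ \text{ for all }1\ne\gamma\in\Gamma .
\]
For $n\ge0$ put $q_n=g^n\Gamma$ and $\Delta_n=\Gamma g^n\Gamma$. Then $\|\cdot\|=nr$ on $\Delta_n$.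

\begin{lemma}\label{lem:geometry}
Let $i,j,n\ge1$ and $\gamma\in\Gamma$.
\begin{itemize}
\item[(a)] If $\gamma q_n=q_n$, then $\gamma=1$.
\item[(b)] If $x=\gamma_0g^i\gamma_1g^j\gamma_2$ with $\gamma_0,\gamma_1,\gamma_2\in\Gamma$ and $\|x\|=(i+j)r$, then $\gamma_1=1$. So every element of $\Delta_i\Delta_j$ outside $\Delta_{i+j}$ has norm less than $(i+j)r$.
\item[(c)] If $q_{i+j}\subseteq\gamma q_i\Delta_j$, then $\gamma=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\gamma g^n=g^n\gamma'$, then \eqref{eq:pos} gives $n\gamma w=nw$. (b) We have $\|x\|=\|g^i\gamma_1g^j\|=|iw+j\gamma_1w|$. Equality in the triangle inequality for a Euclidean norm forces $iw$ and $j\gamma_1w$ to be positive multiples of each other, and $|\gamma_1w|=|w|$, so $\gamma_1w=w$. (c) Write $g^{i+j}=\gamma g^i\gamma_1g^j\gamma_2$. By (b), $\gamma_1=1$, so $\gamma q_{i+j}=q_{i+j}$, and (a) applies.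
\end{proof}

\section{Decomposition along cosets and double cosets}\label{sec:decomposition}

The subgroup $\pi^{-1}(\Gamma)=N\mathcal G_K$ is open in $H$. The sets $U_{k'}\setminus\pi^{-1}(\Gamma)$ are compact and decreasing, and their intersection is empty because $\bigcap U_{k'}=\mathcal G_K$. By (G3) one of them is empty. \emph{From now on $k$ is a fixed admissible field with $\pi(U_k)\subseteq\Gamma$}; it need not be the field used in Section~\ref{sec:growth}.

By \eqref{eq:Hk} every $\chi\in X_k(\widehat D)$ is $h|_k$ with $h\in H$, and $h$ is determined up to right multiplication by $U_k$. So the coset $[\chi]=\pi(h)\Gamma\in G/\Gamma$ depends only on $\chi$. For $q\in G/\Gamma$ put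
\[
\widehat D_q=\bigoplus_{[\chi]=q}\widehat D^\chi,\qquad\text{so that}\qquad\widehat D=\bigoplus_{q\in G/\Gamma}\widehat D_q ,
\]
and write $m=\sum m_q$. Every $\widehat D_q$ is a nonzero $\bar K$-subspace, again by \eqref{eq:Hk}. If $\tau\in H$, then $[\tau\chi]=\pi(\tau)[\chi]$. In particular $\gamma\widehat D_q=\widehat D_{\pi(\gamma)q}$ for $\gamma\in\mathcal G_K$.

Let $\operatorname{supp}(m)=\pi(S(m))\subseteq G$. It is invariant under right multiplication by $\Gamma$, and the cosets it contains are the $[\chi]$ with $\chi\in S(m)|_k=\{\chi:m^\chi\ne0\}$. Together with Lemma~\ref{lem:product} this gives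
\begin{equation}\label{eq:supp}
\operatorname{supp}(m)=\bigcup_{m_q\ne0}q,\qquad\operatorname{supp}(md)\subseteq\operatorname{supp}(m)\operatorname{supp}(d)\quad(m\in\widehat D,\ d\in D).
\end{equation}

For a double coset $\Delta\in\Gamma\backslash G/\Gamma$ let
\[
D_\Delta=\{d\in D:\operatorname{supp}(d)\subseteq\Delta\}=D\cap\bigoplus_{q\subseteq\Delta}\widehat D_q ,
\]
a left $K$-subspace of $D$. The sum of the $D_\Delta$ is direct. It is all of $D$: in Lemma~\ref{lem:rational}(a), an orbit $O=\mathcal G_K\chi$ has $[\gamma\chi]=\pi(\gamma)[\chi]\subseteq\Gamma[\chi]$, so $x_O\in D_{\Gamma[\chi]}$. Thus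
\[
D=\bigoplus_\Delta D_\Delta,\qquad d=\sum_\Delta d_\Delta,\qquad d_\Delta=\sum_{q\subseteq\Delta}d_q .
\]
Let $C=D_\Gamma$. By \eqref{eq:supp} and Lemma~\ref{lem:support}(d), $C$ is a subring containing $K$. If $0\ne c\in C$, then $c^{-1}\in\sum_iKc^i\subseteq C$ by Lemma~\ref{lem:descent}(b). So $C$ is a \emph{division ring}. Since $\Gamma\Delta=\Delta=\Delta\Gamma$ and $q\Gamma=q$, the $D_\Delta$ are $(C,C)$-bimodules and the $\widehat D_q$ are $(\bar K,C)$-bimodules, and the projections $d\mapsto d_\Delta$ and $m\mapsto m_q$ are bimodule maps. The following rule computes components of products. For $a,b\in G$, $m\in\widehat D_{a\Gamma}$ and $d\in D$,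
\begin{equation}\label{eq:component}
(md)_{ab\Gamma}=(m\,d_{\Gamma b\Gamma})_{ab\Gamma} .
\end{equation}
Indeed $md=\sum_\Delta md_\Delta$ and $\operatorname{supp}(md_\Delta)\subseteq a\Gamma\Delta=a\Delta$, which contains $ab$ only if $\Delta=\Gamma b\Gamma$.

We need a bound on the dimension of the $D_\Delta$ over $C$, and a simplicity statement. The pieces $\widehat D_q$ behave better than the $D_\Delta$, but $\widehat D$ has right dimension $[\bar K:K]$ over $D$, which may be infinite. The decomposition is, however, defined over a finite Galois extension of $K$. The group $N_K=N\cap\mathcal G_K$ is open and normal in $\mathcal G_K$ with quotient $\Gamma$. By (G2) and Galois theory, $M=(K^s)^{N_K}$ is a finite Galois extension of $K$ with group $\Gamma$. Put $T=M\otimes_KD$. Expanding in a left $K$-basis of $D$, we see that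
\[
T=(K^s\otimes_KD)^{N_K},\qquad T^\Gamma=D .
\]
The projections $m\mapsto m_q$ preserve $K^s\otimes_KD$ by Lemma~\ref{lem:rational}(b). They commute with $N_K$, since $\gamma\widehat D_q=\widehat D_q$ for $\gamma\in N_K$. So they preserve $T$, and $T=\bigoplus_qT_q$ with $T_q=T\cap\widehat D_q$, an $(M,C)$-bimodule. From $\widehat D=\bar KT=\sum_q\bar KT_q$ we get $\widehat D_q=\bar KT_q$; in particular $T_q\ne0$. The group $\Gamma$ acts on $T$, commuting with right multiplications, and $\gamma T_q=T_{\gamma q}$.

\begin{lemma}\label{lem:Tq}
For every $q\in G/\Gamma$, the right $C$-space $T_q$ has dimension at most $s$, and $T_q$ is a simple $(M,C)$-bimodule.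
\end{lemma}

\begin{proof}
By \eqref{eq:component} with $b=1$, $(md)_q=md_\Gamma$ for $m\in T_q$ and $d\in D$, with $d_\Gamma\in C$. Let $m_1,\dots,m_l\in T_q$ satisfy a nontrivial relation $\sum m_id_i=0$ over $D$. After renumbering and multiplying on the right, $d_1=1$. Projecting to $q$ gives $\sum m_i(d_i)_\Gamma=0$ with $(d_1)_\Gamma=1$. So elements of $T_q$ that are independent over $C$ are independent over $D$, and $T$ has right $D$-dimension $[M:K]=s$.

Let $T'\ne0$ be an $(M,C)$-subbimodule of $T_q$. Then $T'D=T$ by Lemma~\ref{lem:simple}. Given $m\in T_q$, write $m=\sum n_id_i$ with $n_i\in T'$ and project to $q$: $m=\sum n_i(d_i)_\Gamma\in T'$.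
\end{proof}

\section{The graded ring of leading terms}\label{sec:graded}

For $n\ge0$ put $R_n=D_{\Delta_n}$, so that $R_0=C$. The first lemma transfers the information of Lemma~\ref{lem:Tq} to $R_n$.

\begin{lemma}\label{lem:theta}
For $n\ge1$ the map $\theta_n\colon R_n\to T_{q_n}$, $x\mapsto x_{q_n}$, is an isomorphism of right $C$-spaces. Hence $1\le\dim(R_n)_C\le s$.
\end{lemma}

\begin{proof}
The map is right $C$-linear. An element $x\in R_n$ is fixed by $\Gamma$, so $x_{\gamma q_n}=\gamma(x_{q_n})$, and the cosets $\gamma q_n$ are all the cosets in $\Delta_n$. So $\theta_n$ is injective. For $m\in T_{q_n}$ put $x=\sum_{\gamma\in\Gamma}\gamma(m)\in T^\Gamma=D$. Here $\gamma(m)\in T_{\gamma q_n}$, and the cosets $\gamma q_n$ are distinct by Lemma~\ref{lem:geometry}(a). So $x\in R_n$ and $x_{q_n}=m$.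
\end{proof}

The genericity of $g$ is needed here. If some $\gamma\ne1$ fixed $q_n$, then every $\theta_n(x)$ would be fixed by $\gamma$, while the $M$-space $T_{q_n}$ cannot be fixed pointwise by a map that is semilinear for a nontrivial automorphism of $M$.

For $t\ge0$ let $D_{<t}$ be the set of $d\in D$ with $\operatorname{supp}(d)\subseteq J$ and $\|\cdot\|<t$ on $\operatorname{supp}(d)$. It is the direct sum of the $D_\Delta$ with $\Delta\subseteq J$ of norm less than $t$, so it is a left $K$-space and $R_n\cap D_{<nr}=0$. By \eqref{eq:supp} and subadditivity of the norm,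
\begin{equation}\label{eq:filtration}
D_{<t}R_j\subseteq D_{<t+jr},\qquad R_jD_{<t}\subseteq D_{<t+jr}.
\end{equation}
For $x\in R_i$ and $y\in R_j$ define the \emph{leading term} of the product by
\[
x\circ y=(xy)_{\Delta_{i+j}}\in R_{i+j}.
\]
If $i=0$ or $j=0$, then $x\circ y=xy$.

\begin{lemma}\label{lem:ring}
\begin{itemize}
\item[(a)] $xy-x\circ y\in D_{<(i+j)r}$ for $x\in R_i$, $y\in R_j$.
\item[(b)] $R=\bigoplus_{n\ge0}R_n$ is an associative graded ring under $\circ$.
\item[(c)] If $i\ge1$ and $x\in R_i$ is not nilpotent in $R$, then $x$ is not left algebraic over $K$.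
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i,j\ge1$, $\operatorname{supp}(xy)\subseteq\Delta_i\Delta_j$, and Lemma~\ref{lem:geometry}(b) applies. Otherwise the difference is $0$.

(b) The product is biadditive and $1\in C$ is an identity. Let also $z\in R_l$ and $t=(i+j+l)r$. By (a) and \eqref{eq:filtration}, $(x\circ y)\circ z\equiv(x\circ y)z\equiv xyz$ and $x\circ(y\circ z)\equiv x(y\circ z)\equiv xyz$ modulo $D_{<t}$. The difference of the two triple products lies in $R_{i+j+l}\cap D_{<t}=0$.

(c) By induction on $n$, $x^{\circ n}=x^{\circ(n-1)}\circ x\equiv x^{\circ(n-1)}x\equiv x^n$ modulo $D_{<nir}$. So the $\Delta_{ni}$-component of $x^n$ is $x^{\circ n}$, and $x^l\in R_{li}+D_{<lir}\subseteq D_{<nir}$ for $0\le l<n$. Let $\sum_{l\le n}\kappa_lx^l=0$ with $\kappa_l\in K$, $\kappa_n\ne0$; then $n\ge1$. The projection to $D_{\Delta_{ni}}$ is left $K$-linear and gives $\kappa_nx^{\circ n}=0$, so $x$ is nilpotent in $R$.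
\end{proof}

It remains to find a homogeneous element of positive degree that is not nilpotent. A product in $D$ of nonzero elements is nonzero, but its leading term might vanish, so this needs an argument. The tool is the following formula, which expresses $\circ$ through the right action of $D$ on $T$, where simplicity is available.

\begin{lemma}\label{lem:formula}
For $i,j\ge1$, $x\in R_i$, $y\in R_j$: $\ \theta_{i+j}(x\circ y)=(\theta_i(x)\,y)_{q_{i+j}}$.
\end{lemma}

\begin{proof}
Since $q_{i+j}\subseteq\Delta_{i+j}$, the left side is $(xy)_{q_{i+j}}=\sum_{\gamma\in\Gamma}(x_{\gamma q_i}\,y)_{q_{i+j}}$. If the term for $\gamma$ is nonzero, then $q_{i+j}\subseteq\gamma q_i\Delta_j$ by \eqref{eq:supp}, so $\gamma=1$ by Lemma~\ref{lem:geometry}(c).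
\end{proof}

\begin{lemma}\label{lem:strong}
$R_j\circ R_l=R_{j+l}$ for all $j,l\ge0$.
\end{lemma}

\begin{proof}
If $j=0$ or $l=0$, this holds because $1\in R_0$. Let $j,l\ge1$ and $x\in R_{j+l}$. By Lemma~\ref{lem:simple}, $T_{q_j}D=T$, so by Lemma~\ref{lem:theta} we can write $\theta_{j+l}(x)=\sum_\nu\theta_j(x_\nu)d_\nu$ with $x_\nu\in R_j$, $d_\nu\in D$. Put $y_\nu=(d_\nu)_{\Delta_l}\in R_l$. Projecting to $q_{j+l}$ and using \eqref{eq:component} and Lemma~\ref{lem:formula},
\[
\theta_{j+l}(x)=\sum_\nu(\theta_j(x_\nu)y_\nu)_{q_{j+l}}=\theta_{j+l}\Bigl(\sum_\nu x_\nu\circ y_\nu\Bigr).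
\]
Since $\theta_{j+l}$ is injective, $x=\sum x_\nu\circ y_\nu$.
\end{proof}

Next we show that a nonzero $z\in R_l$ is not annihilated from the left by all of $R_b$. The right $D$-module structure does not see left multiplication, so we return to the twisting maps. Left multiplication by an eigenvector whose character lies over $g^b$ shifts all characters of $z$ by $g^b$, so it carries the $q_l$-component of $z$ to the $q_{b+l}$-component of the product. To see that the latter is nonzero, we lift $z_{q_l}$ to a generator of some $P_{k'}$ together with the decomposition of $z$.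

\begin{lemma}\label{lem:leftann}
Let $l,b\ge1$ and $0\ne z\in R_l$. There is $v\in R_b$ with $v\circ z\ne0$.
\end{lemma}

\begin{proof}
Take a left $K$-basis $y_1,\dots,y_e$ of $Kzk$ and the data $c_i$, $\rho$ of \eqref{eq:rho} for $d=z$. As in the proof of Lemma~\ref{lem:product}, there is an admissible $k_2\supseteq k$ that contains the $c_i$ and all entries of $\rho(k)$. For admissible $k'\supseteq k_2$ let $Y_{k'}=\sum_i\bar K(1\otimes y_i)\subseteq P_{k'}$. It is stable under right multiplication by $k$, since $(1\otimes y_i)\kappa=\sum_j\rho_{ij}(\kappa)\otimes y_j$, and it contains $1\otimes z=\sum c_i\otimes y_i$. The map $P_{k'}\to\widehat D$ sends the spanning set $(1\otimes y_i)$ to the basis $(y_i)$ of $\bar Kzk$, so it restricts to an isomorphism of $(\bar K,k)$-bimodules $Y_{k'}\to\bar Kzk$. Hence the components $(1\otimes z)^\chi\in Y_{k'}$ are indexed by $\chi\in X_k(z)\subseteq X_k(\widehat D)$, and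
\[
z'_{k'}=\sum_{[\chi]=q_l}(1\otimes z)^\chi
\]
is the unique element of $Y_{k'}$ with image $z_{q_l}$. By uniqueness, $z'_{k'}$ is the image of $z'_{k_2}$ under $P_{k_2}\to P_{k'}$. Since $z_{q_l}=\theta_l(z)\ne0$, Lemma~\ref{lem:lift} lets us fix $k'$ such that $z'=z'_{k'}$ generates $P_{k'}$.

Choose $\tau\in H$ with $\pi(\tau)=g^b$ and a $\tau|_{k'}$-eigenvector $m\in\widehat D$ of $k'$. It is a $\tau|_k$-eigenvector of $k$, so $m\in\widehat D_{q_b}$. Let $\varphi=\varphi_{m,\tau}$. By Lemma~\ref{lem:twist},
\[
mz=\varphi(1\otimes z)=\sum_\chi\varphi\bigl((1\otimes z)^\chi\bigr),\qquad\varphi\bigl((1\otimes z)^\chi\bigr)\in\widehat D^{\tau\chi},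
\]
and $[\tau\chi]=g^b[\chi]$ equals $q_{b+l}$ exactly when $[\chi]=q_l$. So $(mz)_{q_{b+l}}=\varphi(z')$, which is nonzero because $z'$ generates $P_{k'}$. Finally $m\in\bar KT_{q_b}=\bar K\theta_b(R_b)$, say $m=\sum\lambda_\nu\theta_b(v_\nu)$, and Lemma~\ref{lem:formula} gives $0\ne(mz)_{q_{b+l}}=\sum\lambda_\nu\theta_{b+l}(v_\nu\circ z)$. So $v_\nu\circ z\ne0$ for some $\nu$.
\end{proof}

Simplicity of $T_{q_i}$ upgrades ``some $v$'' to ``every $v\neq0$, up to a right factor from $C$''.

\begin{lemma}\label{lem:prime}
Let $i,l\ge1$, $0\ne x\in R_i$ and $0\ne z\in R_l$. There is $c\in C$ with $x\circ c\circ z\ne0$.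
\end{lemma}

\begin{proof}
The set $T'=\{m\in T_{q_i}:(mcz)_{q_{i+l}}=0\text{ for all }c\in C\}$ is an $(M,C)$-subbimodule of $T_{q_i}$. By Lemma~\ref{lem:leftann} there is $v\in R_i$ with $v\circ z\ne0$, and then $(\theta_i(v)z)_{q_{i+l}}=\theta_{i+l}(v\circ z)\ne0$. So $T'\ne T_{q_i}$, and $T'=0$ by Lemma~\ref{lem:Tq}. Since $\theta_i(x)\ne0$, there is $c\in C$ with $0\ne(\theta_i(x)cz)_{q_{i+l}}=\theta_{i+l}(x\circ(cz))$, where $cz=c\circ z\in R_l$.
\end{proof}

\section{A non-nilpotent element and the end of the proof}\label{sec:end}

What remains is a statement about graded rings. Repeated use of Lemma~\ref{lem:prime} gives nonzero products $xc_1xc_2x\cdots$ of any length, but with varying $c_\nu$. The uniform bound on dimensions allows one $c$ to serve throughout.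

\begin{lemma}\label{lem:nonnil}
Let $R=\bigoplus_{n\ge0}R_n$ be a graded ring such that $C=R_0$ is a division ring and, for some integer $s$,
\begin{itemize}
\item[(1)] $1\le\dim(R_n)_C\le s$ for all $n$;
\item[(2)] $R_jR_l=R_{j+l}$ for all $j,l$;
\item[(3)] $xCz\ne0$ for all nonzero homogeneous $x,z$ of positive degree.
\end{itemize}
Then some homogeneous element of positive degree is not nilpotent.
\end{lemma}

\begin{proof}
For $0\ne x\in R_i$ with $i\ge1$, and $j\ge1$, the set $xR_j$ is a right $C$-subspace of $R_{i+j}$; let $\rho_j(x)$ be its dimension. It is at most $s$. It is at least $1$, because $xR_j\supseteq xCz\ne0$ for $0\ne z\in R_j$. So $L(x)=\limsup_j\rho_j(x)$ is an integer between $1$ and $s$. Choose $x$, of degree $i$ say, with $L(x)=\rho_0$ minimal. By (3) there is $c\in C$ with $xcx\ne0$; put $t=xc\in R_i$. By minimality $L(tx)\ge\rho_0$, so $\rho_j(tx)\ge\rho_0$ for infinitely many $j$, while $\rho_{j'}(x)\le\rho_0$ for all large $j'$. Choose $j$ with $\rho_j(tx)\ge\rho_0\ge\rho_{j+i}(x)$. Since $txR_j=x(cxR_j)\subseteq xR_{j+i}$, comparison of dimensions gives $txR_j=xR_{j+i}$. Multiplying on the right by $R_{j'-j}$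 and using (2), we get $t\,xR_{j'}=xR_{j'+i}$ for all $j'\ge j$. By induction $t^n\,xR_j=xR_{j+ni}\ne0$ for all $n\ge1$. So $t^n\ne0$ for all $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $K$ is not algebraic over $Z$. The ring $(R,\circ)$ of Lemma~\ref{lem:ring} satisfies (1), (2), (3) by Lemmas~\ref{lem:theta}, \ref{lem:strong} and~\ref{lem:prime}. By Lemma~\ref{lem:nonnil} some $t\in R_i$ with $i\ge1$ is not nilpotent in $R$. By Lemma~\ref{lem:ring}(c), the element $t\in D$ is not left algebraic over $K$, contrary to the hypothesis. So $K$ is algebraic over $Z$, and $D$ is algebraic over $Z$ by Corollary~\ref{cor:easy}.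
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(i)$\Rightarrow$(iii): a maximal subfield contains $Z$ by \eqref{eq:centralizer}. (iii)$\Rightarrow$(ii): maximal subfields exist by Zorn's lemma. (ii)$\Rightarrow$(i): if $D$ is left algebraic over a subfield $K_0$, it is left algebraic over any maximal subfield containing $K_0$, and Theorem~\ref{thm:main} applies. For the right-hand versions apply this to $A^{op}$, which is again a finitely generated domain of finite GK dimension. Its quotient division algebra is $D^{op}$, left algebraicity in $D^{op}$ is right algebraicity in $D$, and condition (i) is the same for $D$ and $D^{op}$.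
\end{proof}

\section{Finite generation is necessary}\label{sec:example}

Finite generation of $A$ was used twice: for the compactness of $\Sigma$, and in the case $p>0$ of Lemma~\ref{lem:noncompact}. The following example shows that it cannot be replaced by a bound on the GK dimension of the finitely generated subalgebras.

Let $F=\mathbb F_p$, let $\mathbb K=\overline{\mathbb F}_p$ with Frobenius automorphism $\sigma$, and let $A=\mathbb K[y;\sigma]$ be the skew polynomial ring, with $ya=\sigma(a)y$ for $a\in\mathbb K$. It has left and right division algorithms, so it is an Ore domain. Its quotient division algebra $D=\mathbb K(y;\sigma)$ embeds in the division ring $\mathbb K((y;\sigma))$ of skew Laurent series $\sum a_iy^i$. For $q=p^n$ put $A_q=\mathbb F_q[y;\sigma]$.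

\begin{proposition}\label{prop:example}
Every finitely generated subalgebra of $A$ has GK dimension at most $1$. The division algebra $D$ is left algebraic over a maximal subfield, and it is not algebraic over its center.
\end{proposition}

\begin{proof}
\emph{Growth.} A finitely generated subalgebra lies in some $A_q$. For the generating space $V=\mathbb F_q+\mathbb F_qy$ of $A_q$ we have $V^m=\bigoplus_{i\le m}\mathbb F_qy^i$, of dimension $n(m+1)$ over $\mathbb F_p$. So $A_q$ has GK dimension $1$, and its finitely generated subalgebras have GK dimension at most $1$.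

\emph{Center.} A series $\sum a_iy^i$ commutes with $a\in\mathbb K$ if and only if $a_i\sigma^i(a)=aa_i$ for all $i$. Since $\sigma$ has infinite order, a series that commutes with $\mathbb K$ has $a_i=0$ for $i\ne0$. If it also commutes with $y$, then $\sigma(a_0)=a_0$. So $Z(D)=\mathbb F_p$, and $y$ is transcendental over it.

\emph{Maximal subfield.} A series commutes with $y$ if and only if $\sigma(a_i)=a_i$ for all $i$. So $K=C_D(y)$ is a division subring of the field $\mathbb F_p((y))$, hence a field, and it contains $\mathbb F_p(y)$. A subfield containing $K$ contains $y$, so it lies in $C_D(y)$. Thus $K$ is a maximal subfield.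

\emph{Left algebraicity.} Since $\sigma^n=1$ on $\mathbb F_q$, the subring $\mathbb F_p[y^n]$ is central in $A_q$, and $A_q$ is a finite module over it. Inverting its nonzero elements gives a domain $D_q\subseteq D$ that is finite-dimensional over the central field $\mathbb F_p(y^n)$, hence a division ring. It contains $\mathbb F_p(y)\supseteq\mathbb F_p(y^n)$ and is finite-dimensional as a left space over $\mathbb F_p(y)$. Every element of $D$ is $\alpha\beta^{-1}$ with $\alpha,\beta$ in some $A_q$, so $D=\bigcup_qD_q$. Hence $D$ is left algebraic over $\mathbb F_p(y)$, and so over $K$.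
\end{proof}

\begin{remark}
The group $H$ can be computed in this example. An element $f^{-1}\alpha$ of $D_q$, with $f\in\mathbb F_p[y^n]$ and $\alpha\in A_q$, commutes with $y$ only if $\alpha\in\mathbb F_p[y]$. So $K=\mathbb F_p(y)$ is itself admissible, and $H$ consists of the $h\in\mathcal G$ with $h|_K\in X_K(\widehat D)$. Since $y^n$ is central in $D_q$, every character $\chi$ of $K$ on $\bar KD_q$ satisfies $\chi(y)^n=y^n$. Conversely, a basis of $\mathbb F_q$ over $\mathbb F_p$ is a basis of $A_q=\bigoplus_iy^i\mathbb F_q$ as a left $\mathbb F_p[y]$-module, so $\bar K\mathbb F_q=\bar K\otimes_{\mathbb F_p}\mathbb F_q$ in $\widehat D$. On this space right multiplication by $y$ is the scalar $y$ times $1\otimes\sigma^{-1}$, because $ay=y\sigma^{-1}(a)$. By independence of the automorphisms $1,\sigma,\dots,\sigma^{n-1}$ of $\mathbb F_q$, the minimal polynomial of $\sigma^{-1}$ is $T^n-1$. So all characters $y\mapsto\zeta y$ with $\zeta^n=1$ occur, and $H=\bigcup_n\operatorname{Aut}(\bar K/\mathbb F_p(y^n))$. This is a directed union of compact open subgroups, none of which is $H$, since $\zeta$ can have any order prime to $p$. A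 compact subset of $H$ lies in one of them. Thus $H$ is not compactly generated, and Proposition~\ref{prop:growth} fails.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the transcendence degree of subfields of division algebras},
\texttt{http://people.math.sfu.ca/\textasciitilde jpb/leftalgXXX.pdf}.

\bibitem{Trofimov}
V.~I.~Trofimov, \emph{Graphs with polynomial growth}, Mat. Sb. 123 (1984); Math. USSR Sb. 51 (1985), 405--417.

\end{thebibliography}
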